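# A complemented ideal of $\ell^1(F_2\times F_2)$ that is not a left ideal plus a right ideal with bounded approximate identities

## 1. Group algebras, weak complements, approximate identities, amenability

Scalars are complex. Throughout, $G$ is a locally compact group with a fixed left Haar measure, and $L^1(G)$ is its group algebra with convolution
$$(f*g)(x)=\int_G f(y)\,g(y^{-1}x)\,dy .$$
$M(G)$ is the algebra of finite complex regular Borel measures on $G$. It contains $L^1(G)$ as a closed two-sided ideal and has unit $\delta_e$. We have $(\delta_a*f)(x)=f(a^{-1}x)$ and $(f*\delta_b)(x)=f(xb^{-1})\Delta(b^{-1})$, where $\Delta$ is the modular function. Both operations are isometries of $L^1(G)$. For $\varphi\in L^\infty(G)=L^1(G)^*$,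
$$\langle\varphi,\delta_a*f*\delta_b\rangle=\int_G f(x)\,\varphi(axb)\,dx. \tag{1}$$

Translation is norm continuous in $L^1(G)$, so $(a,b)\mapsto\delta_a*x*\delta_b$ is a bounded norm-continuous map $G\times G\to L^1(G)$ for each $x\in L^1(G)$. Hence for $p,q\in M(G)$
$$p*x*q=\iint \delta_a*x*\delta_b\;dp(a)\,dq(b), \tag{2}$$
as a Bochner integral. The integrand is Bochner integrable because finite regular measures are carried, up to a null set, by $\sigma$-compact sets, on which a continuous map has separable range. Both sides agree because, paired with $h\in C_0(G)$, each gives $\iiint h(ayb)\,x(y)\,dp(a)\,dy\,dq(b)$.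

*Example.* If $G$ is discrete, $L^1(G)=\ell^1(G)$ is spanned by the $\delta_g$ with $\delta_g*\delta_h=\delta_{gh}$, and (2) is an absolutely convergent double sum.

**Definition 1 (augmentation ideal).** $I_0(G)=\{f\in L^1(G):\int_G f=0\}$. It is the kernel of the homomorphism $f\mapsto\int f$, so it is a closed two-sided ideal of codimension one.

*Example.* In $\ell^1(\mathbb Z)$, the element $\delta_0-\delta_1$ lies in $I_0(\mathbb Z)$, and $\delta_0$ does not.

**Definition 2 (weakly complemented).** A closed subspace $X$ of a Banach space $E$ is *complemented* if it is the range of a bounded projection of $E$. It is *weakly complemented* if its annihilator $X^\perp$ is complemented in $E^*$.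

Complemented implies weakly complemented. If $T$ is a bounded projection of $E$ onto $X$, then $\psi\in X^\perp$ means $\langle\psi,Tz\rangle=0$ for all $z\in E$, that is, $T^*\psi=0$. So $X^\perp=\ker T^*=\operatorname{ran}(1-T^*)$.

*Example.* The converse fails. It is classical that $c_0$ is not complemented in $\ell^\infty$. But $c_0$ is weakly complemented in $\ell^\infty$: restrict a functional $\lambda$ on $\ell^\infty$ to $c_0$, where it is given by some $w\in\ell^1$. Then let $w$ act on $\ell^\infty$, and subtract. The map $\lambda\mapsto\lambda-w$ is a bounded projection of $(\ell^\infty)^*$ onto $c_0^\perp$.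

**Definition 3 (bounded approximate identities).** A *right* (resp. *left*) *bounded approximate identity* in a subalgebra $B$ of $L^1(G)$ is a norm-bounded net $(e_\alpha)$ **in** $B$ with $b*e_\alpha\to b$ (resp. $e_\alpha*b\to b$) in norm for every $b\in B$.

By boundedness it suffices to check the convergence on a subset whose linear span is dense in $B$.

*Example.* Let $F_2$ be the free group on $s,t$, and let
$$L_s=\Big\{f\in\ell^1(F_2):\ \sum_{k\in\mathbb Z}f(gs^k)=0\ \text{ for all } g\in F_2\Big\}.$$
Left translation permutes the cosets $g\langle s\rangle$, so $L_s$ is a closed left ideal. Put $e_n=\delta_e-\frac1n\sum_{k=1}^n\delta_{s^k}$. Then $e_n\in L_s$ and $\|e_n\|\le2$. An $f\in L_s$ is the norm-convergent sum of its restrictions to the cosets $g\langle s\rangle$. Each restriction is a sum-zero function on a copy of $\mathbb Z$, hence a norm limit of combinations of the elements $\delta_g-\delta_{gs}$. For such an element $f=\delta_g-\delta_{gs}$,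
$$\|f-f*e_n\|=\Big\|\tfrac1n\big(\delta_{gs}-\delta_{gs^{n+1}}\big)\Big\|=\tfrac2n\to0 .$$
So $(e_n)$ is a right bounded approximate identity of $L_s$. The same computation in $\mathbb Z=\langle s\rangle$ shows that $I_0(\mathbb Z)$ has a bounded approximate identity.

**Definition 4 (decomposition of the required type).** A closed two-sided ideal $I$ of $L^1(G)$ has a *decomposition of the required type* if $I=L+R$, where $L$ is a closed left ideal of $L^1(G)$ having a right bounded approximate identity and $R$ is a closed right ideal of $L^1(G)$ having a left bounded approximate identity.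

*Example.* If $I$ has a two-sided bounded approximate identity, take $L=R=I$. Thus $I_0(\mathbb Z)$ qualifies.

**Definition 5 (amenable).** $G$ is *amenable* if there is a mean on $L^\infty(G)$, that is, a functional $m$ with $\|m\|=m(1)=1$, which is invariant under left translations. By the inversion $x\mapsto x^{-1}$ one may ask for right translations instead.

Textbook facts: compact and solvable groups are amenable, and amenability passes to quotients and to extensions of amenable groups by amenable groups.

*Example.* $F_2$ is not amenable. Let $W(z)$ be the set of reduced words beginning with the letter $z$. Then $F_2=W(s)\cup sW(s^{-1})$, so a left-invariant mean $m$ on $\ell^\infty(F_2)$, evaluated on indicator functions, satisfies $m(W(s))+m(W(s^{-1}))\ge1$. Likewise for $t$. The four sets $W(s),W(s^{-1}),W(t),W(t^{-1})$ are disjoint, so $1\ge 2$, a contradiction.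

**Definition 6 (the ideals $I_{N,M}$).** For locally compact groups $N,M$ and $f\in L^1(N\times M)$, the *marginals* of $f$ are $f_M(m)=\int_N f(n,m)\,dn$ and $f_N(n)=\int_M f(n,m)\,dm$. Put
$$I_{N,M}=\{f\in L^1(N\times M):\ f_M=0 \text{ a.e. and } f_N=0\text{ a.e.}\}.$$
The marginal of a measure on $N\times M$ is its image under the coordinate projection. Taking a marginal is a homomorphism, so $I_{N,M}$ is an intersection of two kernels of bounded homomorphisms, hence a closed two-sided ideal.

*Example.* For $N=M=F_2$, elements of $\ell^1(F_2\times F_2)$ are infinite matrices, and $I_{F_2,F_2}$ consists of those whose row sums and column sums all vanish. If $u,v\in I_0(F_2)$, then $u\otimes v\in I_{F_2,F_2}$, where $(u\otimes v)(g,h)=u(g)v(h)$.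

## 2. Conjecture 6.3

Which two-sided ideals of a group algebra have a decomposition of the required type? Three known facts are taken as given.

* **(K1)** If $G$ is $\sigma$-compact and $I$ is a closed two-sided ideal of finite codimension in $L^1(G)$, then $I$ has a decomposition of the required type.
* **(K2)** If $G$ is discrete or connected and $N$ is a closed normal subgroup with left Haar measure $m_N$, then $I_N=\{f\in L^1(G):\int_N f(xn)\,dm_N(n)=0\text{ for almost every }x\}$ has a decomposition of the required type.
* **(K3)** If a closed two-sided ideal $I$ of $L^1(G)$ has a decomposition of the required type, then $I$ is weakly complemented.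

Conjecture 6.3 of the source of the problem, printed under the title "Factorization in finite-codimensional ideals of", asks for the converse of (K3): *for every locally compact group $G$ and every closed two-sided ideal $I$ of $L^1(G)$, $I$ has a decomposition of the required type if and only if $I$ is weakly complemented.*

The "only if" half is (K3). We shall show that the "if" half is false, already for the discrete group $F_2\times F_2$ and the *complemented* ideal $I_{F_2,F_2}$.

**Property $(\mathcal P)$.** A locally compact group $N$ has property $(\mathcal P)$ if for every $\varepsilon>0$ there are $u\in I_0(N)$ and $\varphi\in L^\infty(N)$ with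
$$\langle\varphi,u\rangle=1,\qquad \sup_{a,b\in N}\big|\langle\varphi,\delta_a*u*\delta_b\rangle-\langle\varphi,\delta_a*u\rangle\big|\le\varepsilon. \tag{3}$$
No bound on $\|u\|$ or $\|\varphi\|$ is required.

**Theorem A.** If $N$ has $(\mathcal P)$ and $M$ is any non-amenable locally compact group, then $I_{N,M}$ is complemented in $L^1(N\times M)$ (hence weakly complemented), but it has no decomposition of the required type.

**Theorem B.** $F_2$ has $(\mathcal P)$. Since $F_2$ is non-amenable, $G=F_2\times F_2$ and $I=I_{F_2,F_2}$ disprove the conjecture.

Where $(\mathcal P)$ comes from will become clear in Section 5. For now, here is what it excludes.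

*Example: a discrete amenable $N$ never has $(\mathcal P)$.* Let $m$ be a left-invariant mean on $\ell^\infty(N)$ and let $u,\varphi$ satisfy (3). By (1), the function $b\mapsto\langle\varphi,u*\delta_b\rangle=\sum_h u(h)\varphi(hb)$ is a norm-convergent series in $\ell^\infty(N)$ of multiples of left translates of $\varphi$. So its mean is $\big(\sum_h u(h)\big)m(\varphi)=0$. But by (3) with $a=e$ it stays within $\varepsilon$ of $1$, so its mean does too. Hence $\varepsilon\ge1$.

## 3. Complementedness of $I_{N,M}$, and small cases

**Lemma 1.** $I_{N,M}$ is complemented, hence weakly complemented. Every $f\in I_{N,M}$ can be written $f=\sum_k u_k\otimes v_k$ with $u_k\in I_0(N)$, $v_k\in I_0(M)$, $\sum_k\|u_k\|\|v_k\|<\infty$.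

*Proof.* The purpose is to remove the marginals by an explicit correction. Fix $j_N\in L^1(N)$ and $j_M\in L^1(M)$ of integral $1$. Recall $L^1(N\times M)=L^1(N)\hat\otimes L^1(M)$, the projective tensor product: every $f$ is a sum $\sum_k f_k\otimes g_k$ with $\sum\|f_k\|\|g_k\|<\infty$. Let $T$ be the bounded operator determined by
$$T(f\otimes g)=\big(f-(\textstyle\int f)j_N\big)\otimes\big(g-(\textstyle\int g)j_M\big).$$
Since $(f\otimes g)_M=(\int f)g$ and $(f\otimes g)_N=(\int g)f$, expanding gives for general $f$
$$Tf=f-j_N\otimes f_M-f_N\otimes j_M+\big(\textstyle\int f\big)\,j_N\otimes j_M .$$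
On elementary tensors both marginals of $T(f\otimes g)$ vanish, because each factor has integral $0$. By continuity $Tf\in I_{N,M}$ for all $f$. If $f\in I_{N,M}$, then $f_M=0$, $f_N=0$, and $\int f=\int f_M=0$, so $Tf=f$. Thus $T$ is a bounded projection onto $I_{N,M}$. Weak complementedness follows as in Definition 2.

For the second claim, write $f\in I_{N,M}$ as $\sum f_k\otimes g_k$ with $\sum\|f_k\|\|g_k\|<\infty$ and apply $T$. Then $f=Tf=\sum u_k\otimes v_k$ with $u_k=f_k-(\int f_k)j_N$ and $v_k=g_k-(\int g_k)j_M$. Moreover $\|u_k\|\le(1+\|j_N\|)\|f_k\|$, and similarly for $v_k$. $\square$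

Some cases by hand.

*Finite $G$.* Then $\ell^1(G)=\mathbb C G$ is semisimple, so every two-sided ideal is generated by a central idempotent $p$. This $p$ is an identity for $I$, and $L=R=I$ works.

*$N=\mathbb Z/2$, $M$ with $I_0(M)=L_2+R_2$ of the required type.* Put $p=\frac12(\delta_0-\delta_1)$. Then $I_0(N)=\mathbb C p$, $p*p=p$, and $I_{N,M}=p\otimes I_0(M)=p\otimes L_2+p\otimes R_2$. Since $\ell^1(N)*p=p*\ell^1(N)=\mathbb Cp$, the first summand is a closed left ideal and the second a closed right ideal. Tensoring the approximate identities of $L_2,R_2$ with $p$ gives what is needed.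

*$N=M=F_2$.* Here one would try to build the decomposition of $I_{F_2,F_2}$ from one of $I_0(F_2)$. By (K2), $I_0(F_2)=L_1+R_1$ with $L_1,R_1$ of the required type. Lemma 1 then splits $I_{F_2,F_2}$ into four kinds of terms, from
$$L_1\otimes L_1,\qquad R_1\otimes R_1,\qquad L_1\otimes R_1,\qquad R_1\otimes L_1 .$$
The closed span of the first is a left ideal with right bounded approximate identity, and the closed span of the second is a right ideal with left bounded approximate identity. The mixed terms stop the construction: in $(p\otimes q)*(l\otimes r)=(p*l)\otimes(q*r)$ nothing keeps $q*r$ in $R_1$, and multiplication on the right has the same trouble with $l$. If one of the two groups is amenable, the mixed terms can be avoided (Theorem C below). If neither is, Theorem A says that for suitable $N$ no other construction can succeed.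

## 4. Non-amenability as a lower bound, and the one-sided case

**Lemma 2.** If $M$ is non-amenable, there are a finite set $V\subset I_0(M)$ and $\delta>0$ such that $\max_{v\in V}\|\eta*v\|\ge\delta$ for every $\eta\in M(M)$ with $\eta(M)=1$.

Note that no bound on $\|\eta\|$ is imposed. For contrast, if $M=\mathbb Z$, then $\eta=\frac1n\sum_{k=1}^n\delta_k$ makes $\|\eta*v\|$ as small as we like for any finite set of $v\in I_0(\mathbb Z)$.

*Proof.* **Step 1: turn failure into a net.** If the lemma fails, then for every finite $V\subset I_0(M)$ and $\delta>0$ there is $\eta$ with $\eta(M)=1$ and $\|\eta*v\|<\delta$ for $v\in V$. Indexing by the pairs $(V,\delta)$ gives a net $(\eta_i)$ in $M(M)$ with $\eta_i(M)=1$ and $\|\eta_i*v\|\to0$ for all $v\in I_0(M)$.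

**Step 2: pass to almost invariant functions.** Fix $0\le j\in L^1(M)$ with $\int j=1$ and let $k_i=\eta_i*j\in L^1(M)$. Then $\int k_i=\eta_i(M)\int j=1$, so $\|k_i\|\ge1$. For $y\in M$ we have $j*\delta_y-j\in I_0(M)$, so
$$\|k_i*\delta_y-k_i\|=\|\eta_i*(j*\delta_y-j)\|\to0 .$$

**Step 3: make them probability densities.** Put $g_i=|k_i|/\|k_i\|$. From $(k*\delta_y)(x)=k(xy^{-1})\Delta(y^{-1})$ we see $|k*\delta_y|=|k|*\delta_y$. Since $\big\||p|-|q|\big\|\le\|p-q\|$ and $\|k_i\|\ge1$,
$$\|g_i*\delta_y-g_i\|\le\frac{\|k_i*\delta_y-k_i\|}{\|k_i\|}\to0\qquad(y\in M).$$

**Step 4: take a limit.** Let $m$ be a weak* cluster point of $(g_i)$ in $L^\infty(M)^*$. It is a mean, and by (1) and Step 3 it gives equal values to $\varphi$ and $\varphi(\,\cdot\,y)$ for every $y$. So $M$ is amenable, a contradiction. $\square$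

Here is the one-sided version of what we want, where everything is easy.

*Warm-up.* Let $N\ne\{e\}$ and let $M$ be non-amenable. Then $I_{N,M}$ has no left bounded approximate identity. Suppose $(f_\beta)$ is one, and put $p_\beta=\delta_e-f_\beta$. Then $\|p_\beta*x\|\to0$ for all $x\in I_{N,M}$. Fix $u\in I_0(N)$, $u\ne0$, and $\varphi\in L^\infty(N)$ with $\langle\varphi,u\rangle=1$. Apply $p_\beta$ to $x=u\otimes v$ with $v\in I_0(M)$, and then collapse the $N$-coordinate with $\varphi$ by the bounded operator
$$S_\varphi:L^1(N\times M)\to L^1(M),\qquad S_\varphi(f)(m)=\int_N\varphi(n)f(n,m)\,dn,\qquad \|S_\varphi\|\le\|\varphi\|_\infty,$$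
which satisfies $S_\varphi(w\otimes z)=\langle\varphi,w\rangle z$. By (2),
$$S_\varphi\big(p_\beta*(u\otimes v)\big)=\int\langle\varphi,\delta_a*u\rangle\;\delta_{a'}*v\;dp_\beta(a,a')=\eta_\beta*v,$$
where $\eta_\beta$ is the image on $M$ of the measure $\langle\varphi,\delta_a*u\rangle\,dp_\beta(a,a')$. Because $f_\beta\in I_{N,M}$ has zero marginals, the $N$-marginal of $p_\beta$ is exactly $\delta_e$. So $\eta_\beta(M)=\langle\varphi,\delta_e*u\rangle=1$. But $\|\eta_\beta*v\|\to0$ for all $v\in I_0(M)$, which contradicts Lemma 2. $\square$

## 5. Two-sided multiplication, property $(\mathcal P)$, and the proof of Theorem A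

For $I=L+R$ neither one-sided limit is available on all of $I$, but the two-sided limit is.

**Lemma 3.** Let $I=L+R$ be a decomposition of the required type, with bounded approximate identities $(e_\alpha)\subset L$ (right) and $(f_\beta)\subset R$ (left). Put $q_\alpha=\delta_e-e_\alpha$ and $p_\beta=\delta_e-f_\beta$. Then for every $x\in I$ and $\epsilon>0$ there are $\alpha_0,\beta_0$ with $\|p_\beta*x*q_\alpha\|<\epsilon$ for all $\alpha\ge\alpha_0$, $\beta\ge\beta_0$.

*Proof.* Let $C$ bound all $\|q_\alpha\|$ and $\|p_\beta\|$, and write $x=l+r$ with $l\in L$, $r\in R$. Then $l*q_\alpha=l-l*e_\alpha$ and $p_\beta*r=r-f_\beta*r$, so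
$$\|p_\beta*x*q_\alpha\|\le\|p_\beta\|\,\|l*q_\alpha\|+\|p_\beta*r\|\,\|q_\alpha\|\le C\|l-l*e_\alpha\|+C\|r-f_\beta*r\| ,$$
and both terms tend to $0$. $\square$

Repeat the warm-up with $p=p_\beta$, $q=q_\alpha$. We get
$$S_\varphi\big(p*(u\otimes v)*q\big)=\iint F(a,b)\;\delta_{a'}*v*\delta_{b'}\;dp(a,a')\,dq(b,b'),\qquad F(a,b)=\langle\varphi,\delta_a*u*\delta_b\rangle. \tag{4}$$
This is where the argument stops. The kernel $F(a,b)$ ties the $N$-coordinate of $p$ to the $N$-coordinate of $q$, so the right side is no longer of the form $\eta*v*\theta$. Knowing the marginals of $p$ and $q$ does not help, because the pairs $(a,a')$ and $(b,b')$ are not independent within themselves. Choosing $\varphi=1$ would make $F$ constant, but that constant is $\int u=0$.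

If $F(a,b)$ did not depend on $b$, then $b$ could be integrated out, and only the $M$-marginal of $q$, which is $\delta_e$, would survive. This would bring us back to the warm-up. Property $(\mathcal P)$ asks for exactly this, up to an error $\varepsilon$, together with $F(e,e)=1$. Since $\|p\|,\|q\|$ are bounded by a constant fixed in advance, an error $\varepsilon$ can be absorbed. The sizes of $u$ and $\varphi$ do not matter, because $\alpha,\beta$ are chosen after them.

**Proof of Theorem A.** Complementedness is Lemma 1. Suppose, for contradiction, that $I:=I_{N,M}=L+R$ is of the required type. Take $q_\alpha,p_\beta$ as in Lemma 3.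

**Step 1: fix the constants in the right order.** Let $C$ bound all $\|q_\alpha\|,\|p_\beta\|$. Take $V,\delta$ from Lemma 2 and put $B=\max_{v\in V}\|v\|$. Choose $\varepsilon>0$ with $\varepsilon C^2B<\delta/2$, and let $u,\varphi$ be given by $(\mathcal P)$ for this $\varepsilon$. For each $v\in V$ we have $u\otimes v\in I$. Since $V$ is finite, Lemma 3 and the directedness of the index sets give $p=p_\beta$ and $q=q_\alpha$ with
$$\|\varphi\|_\infty\,\|p*(u\otimes v)*q\|<\delta/2\qquad(v\in V). \tag{5}$$

**Step 2: record the marginals.** Since $e_\alpha,f_\beta$ lie in $I$, their marginals vanish. So both marginals of $p$ and of $q$, on $N$ and on $M$, equal $\delta_e$.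

**Step 3: collapse the $N$-coordinate.** By (2) in $N\times M$,
$$p*(u\otimes v)*q=\iint(\delta_a*u*\delta_b)\otimes(\delta_{a'}*v*\delta_{b'})\;dp(a,a')\,dq(b,b').$$
Bounded operators pass through Bochner integrals, so applying $S_\varphi$ gives (4). The function $F$ is bounded and continuous because $(a,b)\mapsto\delta_a*u*\delta_b$ is. By (5) and $\|S_\varphi\|\le\|\varphi\|_\infty$, the norm of (4) is less than $\delta/2$ for $v\in V$.

**Step 4: decouple.** Replace $F(a,b)$ by $F(a,e)$ in (4). Translations are isometries and $|F(a,b)-F(a,e)|\le\varepsilon$ by $(\mathcal P)$. So the integral changes in norm by at most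
$$\varepsilon\|v\|\,\|p\|\,\|q\|\le\varepsilon C^2B<\delta/2 .$$

**Step 5: identify the new integral.** Let $\eta\in M(M)$ be $\eta(E)=\int F(a,e)1_E(a')\,dp(a,a')$, and let $q_M=\delta_e$ be the $M$-marginal of $q$. The integrand now depends on $(b,b')$ only through $b'$, and on $(a,a')$ only through the scalar $F(a,e)$ and $\delta_{a'}$. Hence, by (2) in $M$,
$$\iint F(a,e)\;\delta_{a'}*v*\delta_{b'}\;dp(a,a')\,dq(b,b')=\eta*v*q_M=\eta*v .$$
With Steps 3 and 4, $\|\eta*v\|<\delta/2+\delta/2=\delta$ for every $v\in V$.

**Step 6: contradict non-amenability.** The $N$-marginal of $p$ is $\delta_e$, so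
$$\eta(M)=\int F(a,e)\,dp(a,a')=F(e,e)=\langle\varphi,u\rangle=1 .$$
By Lemma 2, $\|\eta*v\|\ge\delta$ for some $v\in V$, contradicting Step 5. $\blacksquare$

## 6. The free group has $(\mathcal P)$

For a discrete group $F(a,b)=\sum_h u(h)\varphi(ahb)$. We want $\varphi(ahb)=\varphi(ah)$ for most $h$ in the support of $u$, for *every* $a,b$. A natural function unaffected by right multiplication, until cancellation eats the whole word, is the first letter: let $\varphi(g)=1$ if the reduced word of $g$ begins with the letter $s$, and $\varphi(g)=0$ otherwise.

*Two choices of $u$ that fail.* For $u=\delta_s-\delta_{s^{-1}}$ we have $F(e,e)=1$, but $F(e,s^{-1})=\varphi(e)-\varphi(s^{-2})=0$. Averaging over powers of $s$ does not cure this. If $u$ is the uniform measure on $\{s^r:1\le r\le n\}$ minus the uniform measure on $\{s^{-r}:1\le r\le n\}$, then $F(e,e)=1$, but $F(e,s^{-n})=0$, since neither $s^{r-n}$ nor $s^{-r-n}$ begins with $s$ when $1\le r\le n$. One word $b=s^{-n}$ cancels all the $s^r$ at once, because their inverses are all initial segments of $b$.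

So we need elements $h$ whose inverses are not initial segments of one another, and this must survive multiplication by an arbitrary $a$. Two initial segments of one word are always comparable, so a given $b$ can then swallow few of them. The elements $s^rt^{-j}$ do this.

**Proof of Theorem B.** For $n\ge1$ let $\mu$ and $\mu'$ be the uniform probability measures on
$$\{s^{r}t^{-j}:1\le r,j\le n\}\quad\text{and}\quad\{s^{-r}t^{-j}:1\le r,j\le n\},$$
and $u=\mu-\mu'\in I_0(F_2)$. All elements of the first set begin with $s$ and all elements of the second with $s^{-1}$, so $\langle\varphi,u\rangle=1-0=1$.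

**Claim.** Fix one of the two signs. For all $a,b\in F_2$, fewer than $2n$ of the $n^2$ elements $h=s^{\pm r}t^{-j}$ $(1\le r,j\le n)$ satisfy $\varphi(ahb)\ne\varphi(ah)$.

*Proof of the claim.* Call $(r,j)$ bad if $\varphi(ahb)\ne\varphi(ah)$.

**Step 1: bad elements are completely cancelled.** If the reduced word of $ah$ is not completely cancelled in the product $(ah)b$, then $ahb$ and $ah$ have the same first letter, and $\varphi(ahb)=\varphi(ah)$. So if $(r,j)$ is bad, the reduced word of
$$(ah)^{-1}=t^{j}s^{\mp r}a^{-1}$$
is an initial segment of the reduced word of $b$ (the empty word counts as one).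

**Step 2: count the bad $j$ for a fixed $r$.** Write $s^{\mp r}a^{-1}=t^kv$ with $k\in\mathbb Z$, where the reduced word $v$ is empty or begins with $s^{\pm1}$. Then $(ah)^{-1}=t^{j+k}v$.

If $v\ne e$, the reduced word of $t^{j+k}v$ starts with a block of exactly $|j+k|$ letters $t$, or exactly $|j+k|$ letters $t^{-1}$, followed by a letter $s^{\pm1}$. If one such word is an initial segment of another, the two opening blocks coincide, because the letter $s^{\pm1}$ ends the block in both. So the values of $j$ are equal. Hence for distinct $j$ none of these words is an initial segment of another. Since any two initial segments of $b$ are comparable, at most one $j$ is bad.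

If $v=e$, all $n$ values of $j$ may be bad, as far as this argument sees.

**Step 3: the case $v=e$ is rare.** It means $s^{\mp r}a^{-1}\in\langle t\rangle$, that is, $a\in\langle t\rangle s^{\mp r}$. The cosets $\langle t\rangle s^{\mp r}$, $r=1,\dots,n$, are pairwise disjoint, since $s^{\mp r}s^{\pm r'}\in\langle t\rangle$ only if $r=r'$. So $v=e$ happens for at most one $r$.

**Step 4: add up.** At most one $r$ contributes at most $n$ bad $j$, and each other $r$ contributes at most one. The total is at most $n+(n-1)<2n$. $\square$

*A check.* Let $a=e$, $b=t^2s^{-1}$, sign $+$. For $h=st^{-2}$ we get $hb=e$, so $\varphi$ drops from $1$ to $0$. For every other $h=s^rt^{-j}$, $hb=s^rt^{2-j}s^{-1}$ begins with $s$. Exactly one bad pair.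

**Conclusion.** Since $\varphi$ takes values in $\{0,1\}$, the claim for each sign gives, for all $a,b\in F_2$,
$$\big|\langle\varphi,\delta_a*u*\delta_b\rangle-\langle\varphi,\delta_a*u\rangle\big|\le\frac{2n}{n^2}+\frac{2n}{n^2}=\frac4n .$$
Letting $n\to\infty$ gives $(\mathcal P)$. By Theorem A with $N=M=F_2$, the ideal $I_{F_2,F_2}$ is complemented in $\ell^1(F_2\times F_2)$ but has no decomposition of the required type. The conjecture is false. $\blacksquare$

*Remark.* In the case $v=e$ one can look closer. There $ah=t^{-(j+k)}$, so $\varphi(ah)=0$. Writing $b=t^\ell w$ with $w$ empty or beginning with $s^{\pm1}$, we get $\varphi(ahb)=1$ only if $\ell=j+k$. So at most one $j$ is bad in this case too, and already the elements with $r=1$ suffice, with error at most $2/n$.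

*Remark.* Both ideals $\{f_M=0\}$ and $\{f_N=0\}$ of $\ell^1(F_2\times F_2)$ are of the form $I_{F_2\times1}$ and $I_{1\times F_2}$ in the notation of (K2), and so have decompositions of the required type. Their intersection $I_{F_2,F_2}$ does not.

## 7. Quotients, connected groups and convergence groups with $(\mathcal P)$

**Proposition 4 (extensions).** If $K$ is a closed normal subgroup of $N$ and $N/K$ has $(\mathcal P)$, then $N$ has $(\mathcal P)$. In particular every group with a discrete quotient $F_2$ has $(\mathcal P)$, so all non-abelian free groups do.

*Proof.* Let $T:L^1(N)\to L^1(N/K)$, $(Tf)(xK)=\int_Kf(xk)\,dk$, be the canonical surjective homomorphism. As a map of measures it is the push-forward under $N\to N/K$, so $\int Tf=\int f$ and $T(\delta_a*f*\delta_b)=\delta_{aK}*Tf*\delta_{bK}$. Given $(u_1,\varphi_1)$ for $N/K$ and $\varepsilon$, take $u$ with $Tu=u_1$ and $\varphi=T^*\varphi_1$. Then $\int u=\int u_1=0$ and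
$$\langle\varphi,\delta_a*u*\delta_b\rangle=\langle\varphi_1,\delta_{aK}*u_1*\delta_{bK}\rangle ,$$
so (3) passes from $(u_1,\varphi_1)$ to $(u,\varphi)$. A non-abelian free group maps onto $F_2$: send two free generators to $s,t$ and the others to $e$. $\square$

**Proposition 5.** Every connected non-amenable locally compact group $N$ has $(\mathcal P)$, even with $\varepsilon=0$.

*Proof.* **Step 1: reduce to a simple Lie group.** By the theorem of Gleason–Montgomery–Zippin–Yamabe, $N$ has a compact normal subgroup with connected Lie quotient. Divide that quotient by its solvable radical to get a connected semisimple Lie group, and then by its centre, which is discrete and abelian. The result is centre-free: if $g$ is central modulo the discrete centre $Z$, then $x\mapsto gxg^{-1}x^{-1}$ maps a connected group into $Z$, hence is constantly $e$, so $g\in Z$. All kernels used are amenable, so the resulting group is still non-amenable. A connected centre-free semisimple Lie group is a direct product of connected simple centre-free groups. One factor $S$ is non-compact, since otherwise the product would be compact, hence amenable. $S$ is a quotient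 of $N$, and the proof of Proposition 4 passes $(\mathcal P)$ with $\varepsilon=0$ from $S$ to $N$. So it suffices to treat $S$.

**Step 2: find a space on which $K$ averages every point to the same measure.** Let $S=KAN_0$ be an Iwasawa decomposition ($K$ is compact since the centre is trivial). Let $P$ be the corresponding minimal parabolic subgroup, which contains $AN_0$, let $X=S/P$, a compact space, and put $x_0=P\in X$. (For $S=PSL_2(\mathbb R)$, $X$ is the projective line, a circle, on which $K$ acts by rotations.) Since $S=KP$, $K$ acts transitively on $X$. Let $m$ be the unique $K$-invariant probability measure on $X$ and $m_K$ the normalized Haar measure of $K$. For any $x\in X$ the measure $m_K*\delta_x$ is a $K$-invariant probability measure, so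
$$m_K*\delta_x=m\qquad(x\in X). \tag{6}$$

**Step 3: $m$ is not $S$-invariant.** $P$ is amenable, being an extension of a solvable group by a compact one. An $S$-invariant probability measure on $S/P$ would allow us to average an invariant mean of $P$ over $S/P$, making $S$ amenable. But non-compact simple Lie groups are non-amenable. So $g\cdot m\ne m$ for some $g\in S$.

**Step 4: smooth the difference.** Let $(j_i)$ be an approximate identity of $L^1(S)$ consisting of probability densities with supports shrinking to $e$. For $f\in C(X)$ and a measure $\nu$ on $X$, the function $y\mapsto\langle f,\delta_y*\nu\rangle$ is continuous, so $\langle f,j_i*\nu\rangle\to\langle f,\nu\rangle$. With $\nu=(\delta_g-\delta_e)*m=g\cdot m-m\ne0$, choose $f\in C(X)$ with $\langle f,\nu\rangle\ne0$. For some $i$, the function $j_i*(\delta_g-\delta_e)\in I_0(S)$ pairs non-trivially, and after scaling we have $k\in I_0(S)$ with $\langle f,k*m\rangle=1$.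

**Step 5: define $u,\varphi$ and check.** Put $u=k*m_K\in I_0(S)$ and $\varphi(y)=f(yx_0)$. By (1) and (6),
$$\langle\varphi,\delta_a*u*\delta_b\rangle=\langle f,\delta_a*k*m_K*\delta_{bx_0}\rangle=\langle f,\delta_a*k*m\rangle ,$$
which does not depend on $b$, and for $a=b=e$ it equals $\langle f,k*m\rangle=1$. $\square$

For the last class we recall the terms. A discrete group $N$ acting by homeomorphisms on a compact metric space $X$ is a *discrete convergence group* if every sequence of distinct elements of $N$ has a subsequence $(a_k)$ and points $p,r\in X$ with $a_k\to p$ uniformly on compact subsets of $X\setminus\{r\}$. The *limit set* $\Lambda$ is the set of points $p$ that occur, and the group is *non-elementary* if $\Lambda$ has more than two points. A *loxodromic* element $h$ has an attracting and a distinct repelling fixed point, and its powers $h^k$ converge to the attracting one uniformly on compact subsets of the complement of the repelling one as $k\to\infty$. *Example:* non-elementary hyperbolic groups on their Gromov boundary. For $F_2$ the boundary is the space of infinite reduced words, and $s$ is loxodromic with attracting point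 $sss\cdots$ and repelling point $s^{-1}s^{-1}s^{-1}\cdots$. We use from P. Tukia, *New Zealand J. Math.* 23 (1994): for a non-elementary group, $\Lambda$ is perfect, and the pairs (attracting, repelling fixed point) of loxodromic elements are dense in $\Lambda\times\Lambda$.

**Proposition 6.** Non-elementary discrete convergence groups have $(\mathcal P)$.

*Proof.* Balls are open.

**Step 1: choose $\varphi$.** Fix $x_0\in X$ and a continuous $f:X\to[0,1]$ with $f=1$ on an open set $U$ and $f=0$ on an open set $U'$, both meeting $\Lambda$. (Take small balls around two distinct points of $\Lambda$.) Let $\varphi(g)=f(gx_0)$.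

**Step 2: choose targets and a scale.** Given $n\ge3$, choose distinct points $\zeta_1,\dots,\zeta_n\in U\cap\Lambda$, distinct $\zeta_1',\dots,\zeta_n'\in U'\cap\Lambda$, and distinct $y_1,\dots,y_n\in\Lambda$. This is possible as $\Lambda$ is perfect. Choose $\rho>0$ such that the balls $B(\zeta_i,2\rho)$ are pairwise disjoint, likewise the $B(\zeta_i',2\rho)$, and $|f(x)-f(y)|<1/n$ whenever $d(x,y)<\rho$.

**Step 3: almost all $a\in N$ contract almost everything.** There is a finite set $\Omega\subset N$ such that for every $a\notin\Omega$ there is $r\in X$ with $\operatorname{diam}a(X\setminus B(r,\rho))<\rho$. Otherwise there is a sequence of distinct exceptions. A subsequence $(a_k)$ converges to a constant, uniformly on compact subsets of $X\setminus\{r\}$ for some $r$. The compact set $X\setminus B(r,\rho)$ is one of these, so $\operatorname{diam}a_k(X\setminus B(r,\rho))\to0$, a contradiction.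

**Step 4: choose the support of $u$.** Since $\Omega$ is finite and consists of homeomorphisms, there is $0<\tau\le\rho$ such that for all $i$ and all $a\in\Omega$ we have $\operatorname{diam}a(B(\zeta_i,\tau))<\rho$ and $B(\zeta_i,\tau)\subset U$, and likewise for $\zeta_i'$ and $U'$. Choose pairwise disjoint open neighborhoods $V_j\ni y_j$. By density there is a loxodromic element with attracting point in $B(\zeta_i,\tau)$ and repelling point in $V_j$. A high power of it, $h_{ij}$, satisfies
$$h_{ij}(X\setminus V_j)\subset B(\zeta_i,\tau).$$
Let $\mu=\frac1{n^2}\sum_{i,j}\delta_{h_{ij}}$.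

**Step 5: estimate.** Let $a,b\in N$. As the $V_j$ are disjoint, for all but at most two $j$ both $x_0$ and $bx_0$ lie outside $V_j$. For these $j$ and all $i$, both $h_{ij}x_0$ and $h_{ij}bx_0$ lie in $B(\zeta_i,\tau)$. If $a\in\Omega$, then $d(ah_{ij}bx_0,ah_{ij}x_0)<\rho$ by the choice of $\tau$. If $a\notin\Omega$, let $r$ be as in Step 3. The ball $B(r,\rho)$ meets $B(\zeta_i,\rho)$ for at most one $i$, since otherwise $r$ would lie in two of the disjoint balls $B(\zeta_i,2\rho)$. For all other $i$, $B(\zeta_i,\tau)\subset X\setminus B(r,\rho)$, and again $d(ah_{ij}bx_0,ah_{ij}x_0)<\rho$. So $|\varphi(ahb)-\varphi(ah)|<1/n$ outside a proportion of at most $\frac2n+\frac1n$ of the indices $(i,j)$, and it is at most $1$ there. The $\mu$-average of $|\varphi(ahb)-\varphi(ah)|$ is therefore at most $\frac1n+\frac1n+\frac2n=\frac4n$. Also $x_0\in V_j$ for at most one $j$, and for the other $j$ we have $h_{ij}x_0\in U$, so $\langle\varphi,\mu\rangle\ge1-\frac1n$.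

**Step 6: subtract.** The same construction with $\zeta_i',U'$ gives $\mu'$ with the same estimate $\frac4n$ and with $\langle\varphi,\mu'\rangle\le\frac1n$. Put $u=(\mu-\mu')/\langle\varphi,\mu-\mu'\rangle$, where the denominator is at least $1-\frac2n>0$. Then $u\in I_0(N)$, $\langle\varphi,u\rangle=1$, and the supremum in (3) is at most $\frac8n\big/\big(1-\frac2n\big)$, which tends to $0$. $\square$

## 8. An amenable factor restores the decomposition

**Theorem C.** If $M$ is amenable and $I_0(N)$ has a decomposition of the required type (by (K1), (K2): whenever $N$ is $\sigma$-compact or discrete), then $I_{N,M}$ has a decomposition of the required type. The same holds with the roles of $N$ and $M$ exchanged.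

*Proof.* **Step 1: two-sided supply on the amenable side.** $I_0(M)$ has right and left bounded approximate identities; this is due to Reiter. Here is the argument. By Reiter's condition there is a net $(g_i)$ of probability densities with $\|\delta_y*g_i-g_i\|\to0$ uniformly for $y$ in compact sets. For $f\in I_0(M)$ we have $f*g_i=\int f(y)(\delta_y*g_i-g_i)\,dy\to0$. Let $(h_\kappa)$ be an approximate identity of $L^1(M)$ consisting of probability densities. Then $h_\kappa-h_\kappa*g_i\in I_0(M)$ has norm at most $2$, and
$$f-f*(h_\kappa-h_\kappa*g_i)=(f-f*h_\kappa)+(f*h_\kappa)*g_i .$$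
Given finitely many $f\in I_0(M)$, first choose $\kappa$ to make the first term small and then $i$ to make the second small, since $f*h_\kappa\in I_0(M)$. Indexing by finite sets and tolerances gives a right bounded approximate identity. The involution $f^*(x)=\overline{f(x^{-1})}\Delta(x^{-1})$ preserves $I_0(M)$ and reverses products, and gives a left one.

**Step 2: define $L$ and $R$, with no mixed terms.** Let $I_0(N)=L_1+R_1$ be of the required type. Let $L$ be the closed span of $\{l\otimes k:l\in L_1,\ k\in I_0(M)\}$, and $R$ that of $\{r\otimes k:r\in R_1,\ k\in I_0(M)\}$. Since $(p\otimes q)*(l\otimes k)=(p*l)\otimes(q*k)$ and $I_0(M)$ is two-sided, $L$ is a closed left ideal. Likewise $R$ is a closed right ideal. Both lie in $I_{N,M}$, because $L_1,R_1\subset I_0(N)$.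

**Step 3: approximate identities.** Let $(e_\alpha)\subset L_1$ and $(g_i)\subset I_0(M)$ now denote right bounded approximate identities. The net $(e_\alpha\otimes g_i)$ in $L$ is bounded, and $(l\otimes k)*(e_\alpha\otimes g_i)=(l*e_\alpha)\otimes(k*g_i)\to l\otimes k$. By boundedness it is a right approximate identity on all of $L$. For $R$ use left bounded approximate identities of $R_1$ and $I_0(M)$.

**Step 4: $L+R$ is everything.** By the open mapping theorem for $L_1\oplus R_1\to I_0(N)$, there is a constant $K$ such that every $w\in I_0(N)$ is $l+r$ with $l\in L_1$, $r\in R_1$, $\|l\|+\|r\|\le K\|w\|$. Given $f\in I_{N,M}$, write $f=\sum u_k\otimes v_k$ as in Lemma 1 and split $u_k=l_k+r_k$ accordingly. Both series in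
$$f=\sum_k l_k\otimes v_k+\sum_k r_k\otimes v_k$$
converge absolutely, and the sums lie in $L$ and $R$.

With the roles exchanged, the same argument applies after swapping the coordinates. $\square$

**Corollary D.** Let $M$ be $\sigma$-compact or discrete, and let $N$ be connected, or a non-abelian free group, or a non-elementary discrete convergence group. Then the (always complemented) ideal $I_{N,M}$ has a decomposition of the required type if and only if $N$ or $M$ is amenable.

*Proof.* Connected locally compact groups are $\sigma$-compact, so both $N$ and $M$ are $\sigma$-compact or discrete. Hence $I_0(N)$ and $I_0(M)$ have decompositions of the required type, by (K1) or (K2). If $N$ or $M$ is amenable, Theorem C applies. If both are non-amenable, $N$ has $(\mathcal P)$ by Proposition 4, 5 or 6, and Theorem A applies. $\square$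

In particular the conjecture also fails for connected groups, e.g. $SL_2(\mathbb R)\times SL_2(\mathbb R)$.

## 9. Lifting the counterexample from a quotient

**Corollary E.** The conjecture fails for every locally compact group $G$ having a quotient $G/K\cong N\times M$ with $N$ having $(\mathcal P)$ and $M$ non-amenable.

*Proof.* Let $\pi:G\to G/K$ be the quotient map, $T:L^1(G)\to L^1(G/K)$ the canonical surjective homomorphism, $I'=I_{N,M}$, and $\tilde I=T^{-1}(I')$, a closed two-sided ideal of $L^1(G)$.

**Step 1: a bounded right inverse of $T$.** Let $\beta\ge0$ be a Bruhat function for $K$, so that $\int_K\beta(xk)\,dk=1$ for all $x$ (Reiter–Stegeman). Put $\sigma f=(f\circ\pi)\beta$. Integrating first over cosets gives $\|\sigma f\|=\|f\|$ and $T\sigma f=f$.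

**Step 2: $\tilde I^\perp=T^*(I'^\perp)$.** If $\psi\in I'^\perp$, then $T^*\psi$ vanishes on $\tilde I$. Conversely let $\phi\in\tilde I^\perp$. As $\ker T\subset\tilde I$ and $T$ is surjective, $\phi=T^*\psi$ for some $\psi$. Since $T(\tilde I)=I'$, $\psi$ vanishes on $I'$.

**Step 3: $\tilde I$ is weakly complemented.** Let $Q'$ be a bounded projection of $L^\infty(G/K)$ onto $I'^\perp$ (Lemma 1), and put $Q=T^*Q'\sigma^*$. Since $\sigma^*T^*=(T\sigma)^*=1$, we have $Q^2=T^*Q'\sigma^*T^*Q'\sigma^*=T^*Q'Q'\sigma^*=Q$. The range of $Q$ lies in $T^*(I'^\perp)$, and $QT^*\psi=T^*Q'\psi=T^*\psi$ for $\psi\in I'^\perp$. So $Q$ is a bounded projection of $L^\infty(G)$ onto $\tilde I^\perp$.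

**Step 4: a decomposition of $\tilde I$ would descend.** Suppose $\tilde I=L+R$ as required. Since $T$ is a surjective homomorphism, $\overline{T(L)}$ is a closed left ideal and $\overline{T(R)}$ a closed right ideal of $L^1(G/K)$. The images of the given approximate identities are bounded and act correctly on $T(L)$ and $T(R)$, hence on the closures. Finally
$$I'=T(\tilde I)\subset\overline{T(L)}+\overline{T(R)}\subset I',$$
because $T(L),T(R)\subset I'$ and $I'$ is closed. So $I'$ has a decomposition of the required type, contradicting Theorem A. $\square$

## 10. Amenable groups, where the conjecture holds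

**Proposition F.** The conjecture holds for every amenable $G$.

*Proof.* Let $I$ be a weakly complemented closed two-sided ideal of $L^1(G)$. Since $G$ is amenable, $L^1(G)$ is an amenable Banach algebra (Johnson 1972). In an amenable Banach algebra every weakly complemented closed two-sided ideal has a bounded approximate identity (Curtis–Loy, *J. London Math. Soc.* 40 (1989), following Helemskii). So one can take $L=R=I$. The other implication is (K3). $\square$

Between Proposition F and Corollary E some groups remain. It is not claimed here that the conjecture fails for *every* non-amenable group, nor that every non-amenable group has $(\mathcal P)$.
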